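\title{A polynomial bound for the singularity probability of random regular digraphs}

\begin{abstract}
Let $A$ be uniformly distributed on the $n\times n$ matrices with entries in $\{0,1\}$ whose row and column sums all equal $d$. We prove that $A$ is singular with probability at most $Cn^{-c}$ for all $3\le d\le n-3$, with absolute constants $C,c>0$. Large degrees are covered by a theorem of Cook. For $3\le d\le n^{1/20}$ we show that $A$ is singular modulo a prime $p$ of order $n^{1/4}$ with probability $O(n^{-1/20})$. The proof compares the rank of $A$ with its rank after one random switching; entropy counts in the configuration model show that a singular matrix almost always gains rank and that a nonsingular matrix rarely loses it. The range of $d$ cannot be extended to $2$ or $n-2$, and no exponent $c>1$ is possible.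
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For integers $1\le d\le n$, let $\mathcal{M}_{n,d}$ be the set of $n\times n$ matrices with entries in $\{0,1\}$ in which every row sum and every column sum equals $d$, and let $A$ be uniformly distributed on $\mathcal{M}_{n,d}$. Reading $A_{ij}=1$ as an arc from $i$ to $j$, the matrix $A$ is the adjacency matrix of a uniformly random $d$-regular digraph on $n$ vertices, loops allowed. We ask how likely it is that $A$ is singular, that is, that its smallest singular value $s_n(A)$ is zero. We shall view $A$ as a $d$-regular bipartite graph between the $n$ rows and the $n$ columns: an \emph{edge} of $A$ is a pair $(i,j)$ with $A_{ij}=1$, and row $i$ and column $j$ are then \emph{neighbors}. There are $nd$ edges.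

\subsection*{The extreme degrees}
For $d=1$ the matrix $A$ is a permutation matrix and is never singular. For $d=n\ge2$ it is the all-ones matrix $\mathbf{J}$ and is always singular. Between these ends the problem is symmetric.

\begin{lemma}\label{lem:complement}
Let $1\le d\le n-1$. Then $A\in\mathcal{M}_{n,d}$ is singular if and only if $\mathbf{J}-A\in\mathcal{M}_{n,n-d}$ is singular. Hence the probability of singularity is the same for $d$ and for $n-d$.
\end{lemma}

\begin{proof}
If $Av=0$, then $0=\mathbf{1}^TAv=d\,\mathbf{1}^Tv$, so $\mathbf{J}v=0$ and $(\mathbf{J}-A)v=0$. The converse is the same statement for $\mathbf{J}-A$, whose degree $n-d$ is also nonzero. The map $A\mapsto\mathbf{J}-A$ is a bijection from $\mathcal{M}_{n,d}$ onto $\mathcal{M}_{n,n-d}$.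
\end{proof}

For $d=2$ the bipartite graph is a disjoint union of cycles. Say that a cycle has \emph{size} $\ell$ if it passes through $\ell$ rows and $\ell$ columns; here $\ell\ge2$, since there are no multiple edges. Ordering rows and columns along the cycle turns its block of $A$ into $I+P_\ell$, with $P_\ell$ the cyclic shift. The eigenvalues of this block are $1+\omega$ with $\omega^\ell=1$, so it is singular exactly when $\ell$ is even, and then the vector that alternates between $1$ and $-1$ along the cycle spans its kernel. Thus $A\in\mathcal{M}_{n,2}$ is nonsingular if and only if all its cycles have odd size.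

\subsection*{What to expect for $d\ge3$}
The cheapest way to be singular is local. Let $x$ be a kernel vector whose support $U$ consists of $m$ columns. A row with exactly one neighbor in $U$ is not orthogonal to $x$. So every row that meets $U$ meets it at least twice, and the $md$ edges at $U$ end in at most $md/2$ rows. Keep $d$ and $m$ fixed. There are $O(n^{m+md/2})$ ways to place such a configuration, and each prescribed edge costs a factor $O(1/n)$ (Lemma~\ref{lem:edges}), so the expected number of configurations is $O(n^{m(1-d/2)})$. For $d=2$ the exponent vanishes; short even cycles are such configurations. For $d\ge3$ it is negative, and since $m\ge2$ the worst case is $m=2$, $d=3$: two equal columns, with expected number $O(1/n)$. One therefore guesses that for $d\ge 3$ the probability of singularity is polynomially small, and that for $d=3$ it is not smaller than $1/n$ in order.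

For large degrees the following is known.

\begin{theorem}[Cook \cite{Cook}, as quoted in \cite{Slides}]\label{thm:cook}
There are absolute constants $C,c>0$ such that if $C\log^2n\le d\le n/2$, then $\mathbb{P}(s_n(A)=0)=O(d^{-c})$.
\end{theorem}

It is conjectured in \cite{Slides} that a bound $Cn^{-c}$, with $C$ and $c$ independent of $n$ and $d$, holds for every $d\in[3,n-3]$. We prove this.

\begin{theorem}\label{thm:main}
There are absolute constants $C,c>0$ such that $\mathbb{P}(s_n(A)=0)\le Cn^{-c}$ for all $3\le d\le n-3$.
\end{theorem}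

Theorem~\ref{thm:cook} is polynomial in $n$ once $d$ is a power of $n$. The remaining degrees are handled modulo a prime.

\begin{theorem}\label{thm:modp}
There are absolute constants $C,n_0$ such that for $n\ge n_0$, $3\le d\le n^{1/20}$ and every prime $p\in[n^{1/4},2n^{1/4}]$,
\[
\mathbb{P}(A\text{ is singular over }\mathbb{F}_p)\le Cn^{-1/20}.
\]
\end{theorem}

The range of $d$ and the polynomial rate are of the right kind.

\begin{theorem}\label{thm:sharp}
\textup{(a)} For $d=2$, and also for $d=n-2$,
\[
\mathbb{P}(A\text{ is nonsingular})\sim\frac{2^{1/4}\sqrt{\pi}}{\Gamma(1/4)}\,n^{-1/4}\qquad(n\to\infty).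
\]
For $d=n\ge2$ the matrix $A$ is always singular; for $d\in\{1,n-1\}$, $n\ge2$, it is never singular. Hence a bound $Cn^{-c}$ holds exactly for $d\in[3,n-3]\cup\{1,n-1\}$.

\textup{(b)} There is $c'>0$ such that for $d=3$ and large $n$, $\mathbb{P}(A\text{ is singular})\ge c'/n$. Hence no exponent $c>1$ is possible in Theorem~\ref{thm:main}.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorems~\ref{thm:cook} and~\ref{thm:modp}]
By Lemma~\ref{lem:complement} we may assume $3\le d\le n/2$, and by enlarging $C$ that $n$ is large. If $d\ge n^{1/20}$, then $d$ exceeds the threshold of Theorem~\ref{thm:cook}, which gives $O(d^{-c})=O(n^{-c/20})$. If $d\le n^{1/20}$, Bertrand's postulate gives a prime $p$ with $m<p\le 2m$ for $m=\lfloor n^{1/4}\rfloor$, so $p\in[n^{1/4},2n^{1/4}]$. If $A$ is singular over $\mathbb{R}$, the integer $\det A$ is $0$, so $A$ is singular over $\mathbb{F}_p$, and Theorem~\ref{thm:modp} applies.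
\end{proof}

\subsection*{Counting alone is not enough}
Over $\mathbb{F}_p$ the candidate kernel vectors form a finite set and can be counted. A matrix with independent uniform entries in $\mathbb{F}_p$ shows what to expect. It is nonsingular with probability $\prod_{i=1}^n(1-p^{-i})\le1-1/p$, which suggests taking $p$ to be a power of $n$. Its expected number of nonzero kernel vectors is $(p^n-1)p^{-n}<1$, and kernel vectors come in groups of $p-1$ scalar multiples, so the first moment bounds the probability of singularity by $1/(p-1)$. This count is critical: an error of a factor $p$ destroys it, and the entropy estimates that we use for $A$ lose factors such as $n^{p}$. We therefore use counting only to exclude atypical vectors, where the gain is much larger than the loss, and obtain the probability of singularity from a balance equation for ranks.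

Section~\ref{sec:switch} introduces that equation and solves it in a small case. Section~\ref{sec:reduction} deduces Theorem~\ref{thm:modp} from two counting statements, Propositions~\ref{prop:spread} and~\ref{prop:pairs}. These are proved in Sections~\ref{sec:spread} and~\ref{sec:pairs} with the tools of Sections~\ref{sec:config} and~\ref{sec:entropy}. Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.

\subsection*{Conventions}
Logarithms are natural, $[n]=\{1,\dots,n\}$, and $\mathbf{e}_k$ is the $k$th standard basis vector. Constants in $O(\cdot)$ and thresholds in ``$n$ large'' are absolute. In Sections~\ref{sec:reduction}, \ref{sec:spread} and~\ref{sec:pairs} linear algebra is over $\mathbb{F}_p$, $n$ is large, and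
\begin{equation}\label{eq:standing}
3\le d\le n^{1/20},\qquad p\in[n^{1/4},2n^{1/4}]\text{ is prime},\qquad \tau:=n^{-1/5}.
\end{equation}
These choices enter through the relations
\begin{equation}\label{eq:params}
d<p,\qquad \frac1p=o(\tau),\qquad \tau d^3\le n^{-1/20},\qquad (p^2+d^2)\log n=O(n^{1/2}\log n)=o(n\tau^2),
\end{equation}
where $n\tau^2=n^{3/5}$. The exponents have not been optimized.

\section{Switchings and the balance of ranks}\label{sec:switch}

Let $g=(k,l)$ and $h=(i,j)$ be edges of $A\in\mathcal{M}_{n,d}$. The switch along $(g,h)$ is \emph{allowed} if $A_{kj}=A_{il}=0$; this forces $k\ne i$ and $l\ne j$. An allowed switch replaces the edges $(k,l),(i,j)$ by $(k,j),(i,l)$: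
\[
\begin{array}{c|cc} & l & j\\ \hline k&1&0\\ i&0&1\end{array}
\qquad\longrightarrow\qquad
\begin{array}{c|cc} & l & j\\ \hline k&0&1\\ i&1&0\end{array}
\]
It preserves all row and column sums, and it is a perturbation of rank one:
\begin{equation}\label{eq:update}
A'=A+uv^T,\qquad u=\mathbf{e}_k-\mathbf{e}_i,\qquad v=\mathbf{e}_j-\mathbf{e}_l .
\end{equation}
The \emph{random switch} is the following step. Given $A$, choose edges $g$ and $h$ independently and uniformly, let $A'$ be given by \eqref{eq:update} if the switch is allowed, and let $A'=A$ otherwise.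

\begin{lemma}\label{lem:switch}
Let $A$ be uniform on $\mathcal{M}_{n,d}$ and let $A'$ be obtained by the random switch.
\begin{enumerate}
\item[(a)] The pairs $(A,A')$ and $(A',A)$ have the same law.
\item[(b)] Given $A$, the rows $k,i$ are independent and uniform on $[n]$, and so are the columns $l,j$.
\item[(c)] Given $A$, the switch is not allowed with probability at most $2d/n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $B_1\ne B_2$ in $\mathcal{M}_{n,d}$, and suppose that $B_2$ arises from $B_1$ by the allowed switch along $(g,h)$. Then $\{g,h\}$ is the set of edges of $B_1$ that are not edges of $B_2$, so exactly two ordered pairs, $(g,h)$ and $(h,g)$, lead from $B_1$ to $B_2$. The switch along $((k,j),(i,l))$ is allowed in $B_2$ and leads back to $B_1$. So the transition probabilities from $B_1$ to $B_2$ and from $B_2$ to $B_1$ are both $2/(nd)^2$ or both $0$. Since $A$ is uniform, $\mathbb{P}(A=B_1,A'=B_2)$ is symmetric in $B_1,B_2$.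

(b) Every row and every column lies in exactly $d$ edges, and $g,h$ are independent.

(c) Row $k$ and column $j$ come from different edges, so they are independent and uniform, and $A_{kj}=1$ with probability $d/n$. The same holds for $A_{il}$.
\end{proof}

Part (a) gives the balance equation, valid over any field:
\begin{equation}\label{eq:balance}
\mathbb{P}(\operatorname{rk}A'>\operatorname{rk}A)=\mathbb{P}(\operatorname{rk}A'<\operatorname{rk}A).
\end{equation}
Both sides can be read off from linear algebra.

\begin{lemma}\label{lem:rank}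
Let $A$ be an $n\times n$ matrix over a field and let $A'=A+uv^T$.
\begin{enumerate}
\item[(a)] If $y^TA=0$, $Ax=0$, $y^Tu\ne0$ and $v^Tx\ne0$, then $\operatorname{rk}A'=\operatorname{rk}A+1$.
\item[(b)] If $A$ is invertible, then $A'$ is singular if and only if $v^TA^{-1}u=-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The image of $A$ is orthogonal to $y$, so it does not contain $u$. If $A'w=0$, then $Aw=-(v^Tw)u$, which forces $v^Tw=0$ and $Aw=0$. Hence $\ker A'=\ker A\cap v^\perp$. This is a hyperplane of $\ker A$, because it does not contain $x$.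

(b) If $A'w=0$ with $w\ne0$, then $w=-(v^Tw)A^{-1}u$, so $v^Tw\ne0$; multiplying by $v^T$ and dividing by $v^Tw$ gives $1=-v^TA^{-1}u$. Conversely, if $v^TA^{-1}u=-1$, then $w=A^{-1}u$ is nonzero and $A'w=(1+v^TA^{-1}u)u=0$.
\end{proof}

For a switch, the conditions in (a) read $y_k\ne y_i$ and $x_j\ne x_l$.

\begin{example}\label{ex:five}
Let $n=5$, $d=2$, over $\mathbb{Q}$. A matrix in $\mathcal{M}_{5,2}$ is either one cycle of size $5$, and nonsingular, or two cycles of sizes $2$ and $3$, and of rank $4$. There are $10$ edges and $100$ ordered pairs $(g,h)$. Let $s$ be the probability of singularity.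

Let $A$ be singular, ordered as the $2\times2$ all-ones block followed by $I+P_3$, so that $x=y=(1,-1,0,0,0)^T$. If $g$ and $h$ lie in different cycles, which happens for $2\cdot4\cdot6=48$ pairs, the switch is allowed, $y_k\ne y_i$ and $x_j\ne x_l$, and the rank goes up. If both lie in the short cycle, the switch is not allowed. If both lie in the long cycle, then $y^Tu=0$, so $y^TA'=0$ and the rank stays $4$.

Let $A$ be nonsingular, with vertices $w_0,\dots,w_9$ along the cycle, $g=w_0w_1$ and $h=w_tw_{t+1}$. The switch joins each end of $g$ to the end of $h$ on the opposite side of the bipartition. For odd $t$ it adds $w_0w_t$ and $w_1w_{t+1}$, and the result, if allowed, is again one cycle. For even $t$ it adds $w_1w_t$ and $w_0w_{t+1}$ and cuts the cycle into cycles with $t$ and $10-t$ vertices; this is allowed only for $t=4$ and $t=6$. So the rank drops for $10\cdot2=20$ pairs.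

Now \eqref{eq:balance} reads $\frac{48}{100}s=\frac{20}{100}(1-s)$, that is, $s=5/17$. The cycle count of Section~\ref{sec:sharp} confirms this: there are $\binom52^2\cdot1\cdot6=600$ singular and $5!\,4!/2=1440$ nonsingular matrices, and $600/2040=5/17$.
\end{example}

The example found the probability of singularity from two local quantities, without counting matrices. For $d\ge3$ we show that the analogue of $\frac{48}{100}$ is close to $1$ and that the analogue of $\frac{20}{100}$ is, on average, polynomially small.

\section{Proof of Theorem~\ref{thm:modp} from two counting statements}\label{sec:reduction}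

Assume \eqref{eq:standing}. Let $\mathcal{S}$ be the event that $A$ is singular over $\mathbb{F}_p$.

\subsection{Singular matrices gain rank}
To apply Lemma~\ref{lem:rank}(a) we need two random coordinates of a kernel vector to be different. The \emph{type} of $x\in\mathbb{F}_p^n$ is the empirical law of its coordinates, $\mu_x(\beta)=|\{j:x_j=\beta\}|/n$. For a law $\nu$ on $\mathbb{F}_p$ let $\alpha(\nu)=\max_\beta\nu(\beta)$ be its largest atom, and put $\alpha(x)=\alpha(\mu_x)$. Call $x$ \emph{spread} if $\alpha(x)<\tau$. For independent uniform indices $j,l$,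
\begin{equation}\label{eq:collision}
\mathbb{P}(x_j=x_l)=\sum_\beta\mu_x(\beta)^2\le\alpha(x).
\end{equation}
The first counting statement says that kernel vectors are spread. It leaves two rows unconstrained, which will be needed in Section~\ref{sub:loss}.

\begin{proposition}\label{prop:spread}
Let $q$ be the probability that there is a nonzero $x\in\mathbb{F}_p^n$ with $(Ax)_i=0$ for all $i\ge3$ and $\alpha(x)\ge\tau$. Then $q=O(n^{-17/20})$.
\end{proposition}

Nothing of this kind holds for $d=2$, where an even cycle gives a kernel vector with only the values $0,1,-1$.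

\begin{lemma}\label{lem:gain}
Let $\eta=2\tau+2d/n$ and $\phi=\mathbb{P}(A\notin\mathcal{S},\ A'\text{ is singular})$. Then $\mathbb{P}(\mathcal{S})\le2\phi+2\eta+6q$.
\end{lemma}

\begin{proof}
Let $\mathcal{G}$ be the event that all nonzero left and right kernel vectors of $A$ are spread. Since $A$ and $A^T$ have the same law, $\mathbb{P}(\mathcal{G}^c)\le2q$. For each $A\in\mathcal{S}\cap\mathcal{G}$ fix nonzero $x,y$ with $Ax=0$ and $y^TA=0$. By Lemma~\ref{lem:switch}(b),(c) and \eqref{eq:collision}, outside an event of conditional probability at most $\eta$ the switch is allowed, $y_k\ne y_i$ and $x_j\ne x_l$; then the rank goes up by Lemma~\ref{lem:rank}(a). Therefore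
\[
\mathbb{P}(\operatorname{rk}A'>\operatorname{rk}A)\ge(1-\eta)\bigl(\mathbb{P}(\mathcal{S})-2q\bigr).
\]
If the rank goes down, then $A\notin\mathcal{S}$ and $A'$ is singular, or $A\in\mathcal{S}\cap\mathcal{G}$ and the rank fails to go up, or $A\notin\mathcal{G}$. So $\mathbb{P}(\operatorname{rk}A'<\operatorname{rk}A)\le\phi+\eta+2q$. By \eqref{eq:balance} and $\eta\le\frac12$ we get $\mathbb{P}(\mathcal{S})-2q\le2(\phi+\eta+2q)$.
\end{proof}

\subsection{Nonsingular matrices rarely lose rank}\label{sub:loss}
Let $A$ be nonsingular and $M=A^{-1}$. By Lemma~\ref{lem:rank}(b) and \eqref{eq:update}, an allowed switch along $g=(k,l)$, $h=(i,j)$ gives a singular matrix only if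
\begin{equation}\label{eq:loss}
M_{jk}+M_{li}=M_{lk}+M_{ji}-1 .
\end{equation}
Fix $g$ and let $h$ vary. The term $M_{lk}$ is constant. The term $M_{jk}$ is a coordinate of $M\mathbf{e}_k$, a vector annihilated by all rows of $A$ but one, and $M_{li}$ is a coordinate of the analogous left vector; such vectors can be counted. The difficulty is $M_{ji}$, which depends on both ends of $h$ and so involves the whole inverse. It does not depend on $g$, however. If \eqref{eq:loss} holds for two edges $g_1=(k_1,l_1)$, $g_2=(k_2,l_2)$ and the same $h$, subtraction removes it: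
\begin{equation}\label{eq:diff}
r_i+z_j=\gamma,\qquad z:=M(\mathbf{e}_{k_1}-\mathbf{e}_{k_2}),\quad r^T:=(\mathbf{e}_{l_1}-\mathbf{e}_{l_2})^TM,\quad \gamma:=M_{l_1k_1}-M_{l_2k_2}.
\end{equation}
Here $z,r,\gamma$ depend only on $A,g_1,g_2$, and
\begin{equation}\label{eq:near}
Az=\mathbf{e}_{k_1}-\mathbf{e}_{k_2},\qquad r^TA=(\mathbf{e}_{l_1}-\mathbf{e}_{l_2})^T .
\end{equation}
So $z$ is annihilated by all rows but two, and Proposition~\ref{prop:spread} says that it is likely to be spread. If $i$ and $j$ were independent, $r_i+z_j=\gamma$ would then have probability less than $\tau$. But $(i,j)$ is an edge, and $r,z$ depend on $A$. For general vectors the conclusion is false: given any $z$, put $r_i=-z_{j(i)}$ with $j(i)$ a neighbor of row $i$; then $r_i+z_j=0$ on a fraction at least $1/d>2\tau$ of the edges. The second counting statement says that the constraints \eqref{eq:near} rule out such correlations.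

\begin{proposition}\label{prop:pairs}
Let $\mathcal{B}$ be the event that there are two-element sets $K,K'\subset[n]$, vectors $r,z\in\mathbb{F}_p^n$ and $\gamma\in\mathbb{F}_p$ such that $(Az)_i=0$ for $i\notin K$, $(r^TA)_j=0$ for $j\notin K'$, $\alpha(z)<\tau$, and at least $2\tau nd$ edges $(i,j)$ satisfy $r_i+z_j=\gamma$. Then $\mathbb{P}(\mathcal{B})\le e^{-\sqrt n}$.
\end{proposition}

The passage from one edge $g$ to two edges $g_1,g_2$ is the Cauchy--Schwarz inequality, and it costs a square root.

\begin{lemma}\label{lem:loss}
$\phi^2\le\frac1n+q+\mathbb{P}(\mathcal{B})+2\tau$.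
\end{lemma}

\begin{proof}
For nonsingular $A$ and edges $g,h$ let $\chi(g,h)=1$ if \eqref{eq:loss} holds and $\chi(g,h)=0$ otherwise, and let $\rho_A=\mathbb{E}_{g,h}\chi(g,h)$. Then $\phi\le\mathbb{E}[\mathbf{1}_{\mathcal{S}^c}\rho_A]$, so $\phi^2\le\mathbb{E}[\mathbf{1}_{\mathcal{S}^c}\rho_A^2]$. Given $A$, let $g_1,g_2,h$ be independent uniform edges. By Cauchy--Schwarz,
\[
\rho_A^2\le\mathbb{E}_h\bigl(\mathbb{E}_g\chi(g,h)\bigr)^2=\mathbb{E}_{g_1,g_2,h}\,\chi(g_1,h)\chi(g_2,h).
\]
Hence $\phi^2$ is at most the probability that $A$ is nonsingular and \eqref{eq:diff} holds. We split this event into four parts.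

Given $A$, the rows $k_1,k_2$ are independent and uniform, so the pair $(k_1,k_2)$ is independent of $A$, and $k_1=k_2$ with probability $1/n$.

For fixed $k_1\ne k_2$, the vector $z$ is nonzero and $(Az)_i=0$ for $i\notin\{k_1,k_2\}$ by \eqref{eq:near}. The law of $A$ is invariant under permutations of the rows, so the probability that $A$ is nonsingular and $\alpha(z)\ge\tau$ is at most $q$.

The event $A\in\mathcal{B}$ contributes $\mathbb{P}(\mathcal{B})$.

In the remaining case $A\notin\mathcal{B}$, $k_1\ne k_2$ and $\alpha(z)<\tau$. Take $K=\{k_1,k_2\}$ and a two-element set $K'$ containing $l_1$ and $l_2$. By \eqref{eq:near} and the definition of $\mathcal{B}$, fewer than $2\tau nd$ edges satisfy $r_i+z_j=\gamma$. Given $A,g_1,g_2$ the edge $h$ is uniform, so \eqref{eq:diff} has conditional probability less than $2\tau$.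
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:modp}]
Propositions~\ref{prop:spread} and~\ref{prop:pairs} and Lemma~\ref{lem:loss} give $\phi^2=O(n^{-1/5})$. Since $\eta=O(n^{-1/5})$ and $q=O(n^{-17/20})$, Lemma~\ref{lem:gain} gives $\mathbb{P}(\mathcal{S})=O(n^{-1/10})$, and in particular $\mathbb{P}(\mathcal{S})\le Cn^{-1/20}$.
\end{proof}

\section{Edge probabilities and the configuration model}\label{sec:config}

The entries of $A$ are dependent, and we need two ways around this. The first bounds the probability that $A$ contains a given set of edges. Write $F\subset A$ if all elements of $F\subset[n]^2$ are edges of $A$, let $r_i(F)$ and $c_j(F)$ be the numbers of elements of $F$ in row $i$ and in column $j$, and put $(d)_r=d(d-1)\cdots(d-r+1)$.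

\begin{lemma}\label{lem:edges}
Let $1\le d\le n$ and $F\subset[n]^2$ with $|F|=f\le nd-4d^2$. Then
\[
\mathbb{P}(F\subset A)\le\frac{\prod_i(d)_{r_i(F)}\prod_j(d)_{c_j(F)}}{\prod_{t=0}^{f-1}(nd-t-2d^2)} .
\]
If $d\le n/8$ and $f\le nd/4$, then $\mathbb{P}(F\subset A)\le(2d/n)^f$.
\end{lemma}

\begin{proof}
If some $r_i(F)$ or $c_j(F)$ exceeds $d$, both sides vanish; assume this is not the case. We add the elements of $F$ one at a time. Let $F'\subset F$ with $|F'|=t\le f-1$, let $(i,j)\in F\setminus F'$, and let $\mathcal{X}$ and $\mathcal{Y}$ be the sets of $A\supset F'$ with $A_{ij}=1$ and with $A_{ij}=0$. We count in two ways the allowed switches along $(i,j)$ and an edge $(i',j')\notin F'$; each of them leads from $\mathcal{X}$ to $\mathcal{Y}$.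

Let $A\in\mathcal{X}$. It has $nd-t$ edges outside $F'$. An edge $(i',j')$ is excluded if $A_{ij'}=1$, which happens for $d^2$ edges ($d$ choices of $j'$, then $d$ of $i'$), or if $A_{i'j}=1$, again $d^2$ edges. So at least $nd-t-2d^2>0$ switches start at $A$. Let $B\in\mathcal{Y}$. A switch that ends at $B$ is determined by $i'$ and $j'$, and its new edges $(i,j')$, $(i',j)$ are edges of $B$ outside $F'$, because they were absent before the switch. So at most $(d-r_i(F'))(d-c_j(F'))$ switches end at $B$. Hence
\[
\mathbb{P}\bigl(F'\cup\{(i,j)\}\subset A\bigr)\le\frac{(d-r_i(F'))(d-c_j(F'))}{nd-t-2d^2}\,\mathbb{P}(F'\subset A),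
\]
and the product of these factors is the first bound. If $d\le n/8$ and $f\le nd/4$, then $f\le nd-4d^2$ and each denominator is at least $nd-nd/4-nd/4=nd/2$, so each factor is at most $2d/n$.
\end{proof}

The second device replaces $A$ by a model in which probabilities are ratios of factorials. Give each row $i$ the \emph{half-edges} $(i,s)$, $s\in[d]$, and likewise each column. Let $\sigma$ be a uniform bijection from the $nd$ row half-edges to the $nd$ column half-edges, and let $A^\sigma_{ij}$ be the number of half-edges of row $i$ matched to half-edges of column $j$. Call $\sigma$ \emph{simple} if $A^\sigma$ has entries in $\{0,1\}$. A given $A\in\mathcal{M}_{n,d}$ equals $A^\sigma$ for exactly $(d!)^{2n}$ bijections, since each row and each column assigns its $d$ half-edges to its $d$ edges in any order. So $A^\sigma$ conditioned on simplicity is uniform on $\mathcal{M}_{n,d}$, and $\mathbb{P}(\sigma\text{ simple})=|\mathcal{M}_{n,d}|(d!)^{2n}/(nd)!$.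

\begin{lemma}\label{lem:simple}
If $4d^2\le n$, then $\mathbb{P}(\sigma\text{ simple})\ge e^{-8d^2\log n}$. Hence $\mathbb{P}(A\in\mathcal{E})\le e^{8d^2\log n}\,\mathbb{P}(A^\sigma\in\mathcal{E})$ for every $\mathcal{E}\subset\mathcal{M}_{n,d}$.
\end{lemma}

\begin{proof}
We need a lower bound on $|\mathcal{M}_{n,d}|$, that is, an upper bound on the probability of one matrix. Take any $A_0\in\mathcal{M}_{n,d}$ (a circulant matrix, say) and a set $F$ of $f=nd-4d^2$ of its edges. Lemma~\ref{lem:edges} and $(d)_r\le d!$ give
\[
\frac1{|\mathcal{M}_{n,d}|}\le\mathbb{P}(F\subset A)\le\frac{(d!)^{2n}}{\prod_{s=4d^2+1}^{nd}(s-2d^2)} .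
\]
Dividing by $(nd)!=(4d^2)!\prod_{s=4d^2+1}^{nd}s$ and using $1-x\ge e^{-2x}$ on $[0,\frac12]$,
\[
\mathbb{P}(\sigma\text{ simple})\ge\frac1{(4d^2)!}\prod_{s=4d^2+1}^{nd}\Bigl(1-\frac{2d^2}{s}\Bigr)\ge\frac1{(4d^2)!}\exp\Bigl(-4d^2\sum_{s=4d^2+1}^{nd}\frac1s\Bigr).
\]
The sum is at most $\log\frac{nd}{4d^2}\le\log n$, and $(4d^2)!\le(4d^2)^{4d^2}\le n^{4d^2}$.
\end{proof}

The factor $e^{8d^2\log n}$ is harmless against a bound such as $e^{-n^{3/5}/200}$ and fatal for events of polynomially small probability. For the latter we use Lemma~\ref{lem:edges}.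

\section{Entropy}\label{sec:entropy}

\subsection{Standard facts}
All random variables take finitely many values. The entropy of $X$, or of its law $P$, is $H(X)=H(P)=-\sum_\omega P(\omega)\log P(\omega)$, and $H(X\mid Y)=H(X,Y)-H(Y)$. The relative entropy is $D(P\|Q)=\sum_\omega P(\omega)\log(P(\omega)/Q(\omega))$, and $d_{TV}(P,Q)=\max_E|P(E)-Q(E)|=\frac12\sum_\omega|P(\omega)-Q(\omega)|$. We use the following.
\begin{enumerate}
\item[(E1)] $0\le H(X)\le\log|\Omega|$ if $X$ takes values in $\Omega$, with equality on the right for uniform $X$.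
\item[(E2)] Conditioning reduces entropy: $H(X\mid Y,W)\le H(X\mid Y)\le H(X)$. Consequently $H(X_1,\dots,X_k\mid Y)\le\sum_sH(X_s\mid Y)$, also without $Y$.
\item[(E3)] $H(X)$ and $H(X\mid Y)$ are concave functions of the law of $(X,Y)$. (Apply (E2) with $W$ the index of the component of a mixture.)
\item[(E4)] If $P$ has marginals $P_1,\dots,P_k$, then $D(P\|P_1\otimes\cdots\otimes P_k)=\sum_sH(P_s)-H(P)$.
\item[(E5)] Data processing: $D(P\circ\psi^{-1}\|Q\circ\psi^{-1})\le D(P\|Q)$ for every map $\psi$. Pinsker's inequality: $D(P\|Q)\ge2\,d_{TV}(P,Q)^2$.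
\item[(E6)] Method of types (see, e.g., \cite{CT}): on a set $\Omega$ there are at most $(N+1)^{|\Omega|}$ laws $\lambda$ with all $N\lambda(\omega)$ integral, and each satisfies
\[
(N+1)^{-|\Omega|}e^{NH(\lambda)}\le\frac{N!}{\prod_\omega(N\lambda(\omega))!}\le e^{NH(\lambda)} .
\]
\end{enumerate}
Our arrays consist of $n$ blocks, all but two of which satisfy a linear constraint. The next lemma reduces counting them to the entropy of one typical block.

\begin{lemma}\label{lem:blocks}
Let $\mathcal{L}\subset\Omega^n$ be nonempty, $K\subset[n]$ with $|K|=2$, and $L=(L_1,\dots,L_n)$ uniform on $\mathcal{L}$. Let $\bar L$ have as its law the average of the laws of $L_i$, $i\notin K$. Then $\log|\mathcal{L}|\le2\log|\Omega|+(n-2)H(\bar L)$.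
\end{lemma}

\begin{proof}
$\log|\mathcal{L}|=H(L)\le\sum_iH(L_i)\le2\log|\Omega|+\sum_{i\notin K}H(L_i)$ by (E1) and (E2), and the last sum is at most $(n-2)H(\bar L)$ by (E3).
\end{proof}

\subsection{Zero-sum tuples}
Let $X_1,\dots,X_d\in\mathbb{F}_p$ have a common law $\nu$ and sum zero; think of the values of $x$ at the $d$ neighbors of a row that annihilates $x$. As $X_d$ is determined by the others, $H(X_1,\dots,X_d)\le(d-1)H(\nu)$. Equality holds if $\nu$ is uniform and $X_1,\dots,X_{d-1}$ are independent ($\alpha(\nu)=1/p$), and if $\nu$ is the point mass at $0$ ($\alpha(\nu)=1$). Away from these two extremes there is a deficit.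

\begin{lemma}\label{lem:deficit}
Let $p$ be prime, $d\ge3$, and let $X_1,\dots,X_d$ be $\mathbb{F}_p$-valued, each with law $\nu$, and $\sum_sX_s=0$. Put $\alpha=\alpha(\nu)$. Then
\[
H(X_1,\dots,X_d)\le(d-1)H(\nu)-2\delta_0^2,\qquad\delta_0=\min\Bigl\{\frac{\alpha-1/p}{4},\ \frac{1-\alpha}{8},\ \frac1{40}\Bigr\}.
\]
\end{lemma}

Both hypotheses are needed. For $d=2$ take any symmetric $\nu$ and $X_2=-X_1$; for a composite modulus take $\nu$ uniform on a proper nonzero subgroup and $X_1,\dots,X_{d-1}$ independent. In both cases the deficit is zero.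

\begin{proof}
Let $P$ be the law of $(X_1,\dots,X_{d-1})$. By (E4), $H(X_1,\dots,X_d)=H(P)=(d-1)H(\nu)-D(P\|\nu^{\otimes(d-1)})$. The sum of the coordinates has law $\nu^-$, the law of $-X_d$, under $P$, and the convolution power $\nu^{*(d-1)}$ under $\nu^{\otimes(d-1)}$. By (E5) the deficit is at least $2\delta^2$ with $\delta=d_{TV}(\nu^-,\nu^{*(d-1)})$. It remains to show $\delta\ge\delta_0$, and we may assume $\delta<1/40$.

A small $\delta$ says that $\nu$ nearly solves a convolution equation, so we pass to Fourier coefficients. Let $\hat\nu(t)=\sum_\beta\nu(\beta)e^{2\pi\mathrm{i}t\beta/p}$ and $u_t=|\hat\nu(t)|\in[0,1]$ for $t\in\mathbb{Z}/p$. The transforms of $\nu^-$ and $\nu^{*(d-1)}$ at $t$ have moduli $u_t$ and $u_t^{d-1}$ and differ by at most $2\delta$. Since $d-1\ge2$,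
\[
u_t(1-u_t)\le u_t-u_t^{d-1}\le2\delta .
\]
One of $u_t$, $1-u_t$ is at least $\frac12$, so the other is at most $4\delta$. Let $\Gamma=\{t:u_t\ge1-4\delta\}$. It contains $0$, and $u_t\le4\delta$ for $t\notin\Gamma$.

We claim that $\Gamma$ is closed under addition. Let $Y=X-X'$ with $X,X'$ independent of law $\nu$, so that $u_t^2=\mathbb{E}\cos(2\pi tY/p)$. From $1-\cos\theta=\frac12|1-e^{\mathrm{i}\theta}|^2$ and $|1-e^{\mathrm{i}(a+b)}|\le|1-e^{\mathrm{i}a}|+|1-e^{\mathrm{i}b}|$ we get $1-\cos(a+b)\le2(1-\cos a)+2(1-\cos b)$. For $t\in\Gamma$ we have $1-u_t^2\le2(1-u_t)\le8\delta$. So for $t,t'\in\Gamma$,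
\[
1-u_{t+t'}^2\le2(1-u_t^2)+2(1-u_{t'}^2)\le32\delta<0.8 ,
\]
whence $u_{t+t'}>0.4>4\delta$ and $t+t'\in\Gamma$. Thus $\Gamma$ is a subgroup of $\mathbb{Z}/p$, and as $p$ is prime, $\Gamma=\{0\}$ or $\Gamma=\mathbb{Z}/p$. In the first case Fourier inversion gives $\alpha\le\frac1p\sum_tu_t\le\frac1p+4\delta$. In the second case Parseval's identity gives $\alpha\ge\sum_\beta\nu(\beta)^2=\frac1p\sum_tu_t^2\ge(1-4\delta)^2\ge1-8\delta$. In either case $\delta\ge\delta_0$.
\end{proof}

\section{Near-kernel vectors are spread}\label{sec:spread}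

We prove Proposition~\ref{prop:spread}. Let $x\ne0$ satisfy $(Ax)_i=0$ for $i\ge3$ and $\alpha(x)\ge\tau$. Lemma~\ref{lem:deficit} gives little when $\alpha$ is close to $1$, so almost constant vectors need a different, combinatorial argument. Let $\beta_0$ be a most frequent value of $x$, let $U=\{j:x_j\ne\beta_0\}$ and $m=|U|$.

\subsection*{Case 1: $\alpha(x)>1-\tau$ and $\beta_0\ne0$}
This cannot occur. A row $i\ge3$ with no neighbor in $U$ has $(Ax)_i=d\beta_0$, which is nonzero in $\mathbb{F}_p$ because $d<p$. So all $n-2$ rows $i\ge3$ meet $U$. But at most $md\le\tau nd\le n^{17/20}<n-2$ rows meet $U$.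

\subsection*{Case 2: $\alpha(x)>1-\tau$ and $\beta_0=0$}
Now $U$ is the support of $x$ and $1\le m<\tau n$. This is the local obstruction of Section~\ref{sec:intro}, with $m$ and $d$ no longer fixed. Every row $i\ge3$ that meets $U$ meets it at least twice. If $m=1$, this is impossible: the column in $U$ has $d\ge3$ neighbors, and one of them is a row $i\ge3$. Let $m\ge2$ and $\kappa=\lfloor md/2\rfloor$. At most $\kappa$ rows $i\ge3$ meet $U$, so all neighbors of the columns in $U$ lie in $\{1,2\}\cup T$ for some $T\subset\{3,\dots,n\}$ with $|T|=\kappa$. Choose $U$, then $T$, then the $d$ neighbors of each column of $U$; this prescribes $md\le nd/4$ edges. By Lemma~\ref{lem:edges} the probability for a given $m$ is at most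
\[
\binom nm\binom n\kappa\binom{\kappa+2}{d}^m\Bigl(\frac{2d}{n}\Bigr)^{md}.
\]
We use $\binom ab\le(ea/b)^b$. The function $t\mapsto(en/t)^t$ increases on $(0,n]$, so $\binom n\kappa\le(2en/md)^{md/2}$. Since $md\ge6$ we have $\kappa+2\le md$, so $\binom{\kappa+2}{d}\le(em)^d$. The bound becomes
\[
\Bigl(\frac{en}{m}\Bigr)^m\Bigl(\frac{2en}{md}\Bigr)^{md/2}\Bigl(\frac{2emd}{n}\Bigr)^{md}=\Bigl(\frac{en}{m}\Bigr)^m\Bigl(\frac{8e^3md}{n}\Bigr)^{md/2}.
\]
Here $8e^3md/n\le8e^3\tau d<1$ and $d\ge3$, so the exponent $md/2$ may be replaced by $3m/2$. This gives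
\[
\Bigl[C_0\Bigl(\frac{md^3}{n}\Bigr)^{1/2}\Bigr]^m,\qquad C_0=e(8e^3)^{3/2}.
\]
(With the exponent $m$, which corresponds to $d=2$, the powers of $n$ would cancel.) By \eqref{eq:params}, $md^3/n\le\tau d^3\le n^{-1/20}$. The terms with $m>80$ are bounded by a geometric series with sum $O((C_0n^{-1/40})^{81})=O(n^{-2})$. Each of the terms with $2\le m\le80$ is at most $80C_0^2d^3/n$, the bracket being less than $1$. So Case 2 has probability $O(d^3/n+n^{-2})=O(n^{-17/20})$.

\subsection*{Case 3: $\tau\le\alpha(x)\le1-\tau$}
We bound the expected number of such $x$ in the configuration model. Fix a type $\mu$ with $\tau\le\alpha(\mu)\le1-\tau$ and a vector $x$ of type $\mu$. Label each row half-edge by the value of $x$ that it sees: $\xi(i,s)=x_j$ if $\sigma$ matches $(i,s)$ to a half-edge of column $j$. Then $(A^\sigma x)_i=\sum_s\xi(i,s)$. The value $\beta$ occurs $nd\mu(\beta)$ times in $\xi$, and every array with these multiplicities arises from $\prod_\beta(nd\mu(\beta))!$ bijections. So $\xi$ is uniform on such arrays, and by (E6) there are at least $(nd+1)^{-p}e^{ndH(\mu)}$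 of them. Let $\mathcal{L}$ be the set of those with $\sum_s\xi(i,s)=0$ for all $i\ge3$. There are at most $e^{nH(\mu)}$ vectors of type $\mu$, so the expected number of solutions $x$ of type $\mu$ is at most
\begin{equation}\label{eq:firstmoment}
(nd+1)^p\,e^{-n(d-1)H(\mu)}\,|\mathcal{L}| .
\end{equation}
The trivial bound for zero-sum blocks would give $|\mathcal{L}|$ of about $e^{n(d-1)H(\mu)}$, which cancels the exponential in \eqref{eq:firstmoment} and leaves nothing. All the gain comes from the deficit in Lemma~\ref{lem:deficit}.

Suppose $\mathcal{L}\ne\emptyset$. Apply Lemma~\ref{lem:blocks} with $\Omega=\mathbb{F}_p^d$, $K=\{1,2\}$ and the blocks $L_i=(\xi(i,1),\dots,\xi(i,d))$. The set $\mathcal{L}$ is invariant under permutations inside each block, so the coordinates of $\bar L$ have a common law $\nu$, and their sum is zero. Every element of $\mathcal{L}$ has empirical law $\mu$. Taking expectations and separating the first two blocks gives $\mu=(1-\frac2n)\nu+\frac2n\nu'$ for some law $\nu'$. Hence $|\mu(\beta)-\nu(\beta)|\le2/n$ for all $\beta$, and $(n-2)H(\nu)\le nH(\mu)$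 by (E3). Thus $\alpha(\nu)\in[\tau-\frac2n,1-\tau+\frac2n]$. Since $1/p=o(\tau)$, Lemma~\ref{lem:deficit} applies with $\delta_0\ge\tau/16$, and
\[
\log|\mathcal{L}|\le2d\log p+n(d-1)H(\mu)-(n-2)\tau^2/128 .
\]
Insert this in \eqref{eq:firstmoment} and sum over the at most $(n+1)^p$ types. The expected number of vectors $x$ in Case 3 is at most
\[
\exp\bigl(2p\log(nd+1)+2d\log p-(n-2)\tau^2/128\bigr)\le e^{-n^{3/5}/200},
\]
by \eqref{eq:params}. Lemma~\ref{lem:simple} costs a factor $e^{8d^2\log n}$ with $d^2\le n^{1/10}$, so Case 3 has probability at most $e^{-\sqrt n}$ for $A$. The three cases give $q=O(n^{-17/20})$. \qed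

\section{Pairs of vectors are uncorrelated along edges}\label{sec:pairs}

We prove Proposition~\ref{prop:pairs}, again by a first moment in the configuration model, where the $nd$ matched pairs of half-edges play the role of edges. The event concerns the joint distribution of $(r_i,z_j)$ along edges, so this distribution replaces the type of a single vector.

\subsection*{The edge type}
Fix $K$ and $K'$. For a triple $(r,z,\sigma)$, whenever $\sigma$ matches the row half-edge $(i,s)$ to the column half-edge $(j,s')$, put $\zeta(i,s)=z_j$ and $\varrho(j,s')=r_i$. Then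
\[
(A^\sigma z)_i=\sum_s\zeta(i,s),\qquad(r^TA^\sigma)_j=\sum_s\varrho(j,s).
\]
Give $(i,s)$ the label $(r_i,\zeta(i,s))$ and $(j,s')$ the label $(\varrho(j,s'),z_j)$ in $\mathbb{F}_p^2$; matched half-edges carry the same label. The \emph{edge type} $\lambda$ is the empirical law of the labels of the row half-edges, equivalently of the column half-edges. Write $(R,Z)$ for a pair with law $\lambda$. Each row and each column has $d$ half-edges, so the marginals are $\lambda_R=\mu_r$ and $\lambda_Z=\mu_z$. The last two conditions in $\mathcal{B}$ say that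
\begin{equation}\label{eq:badtype}
\alpha(\lambda_Z)<\tau\qquad\text{and}\qquad\lambda(R+Z=\gamma)\ge2\tau\ \text{ for some }\gamma .
\end{equation}
Fix such a $\lambda$; there are at most $(nd+1)^{p^2}$ of them. The labels separate the two constraints. Let $\mathcal{L}$ be the set of arrays $(r,\zeta)$ whose labels have empirical law $\lambda$ and with $\sum_s\zeta(i,s)=0$ for $i\notin K$. Let $\mathcal{R}$ be the set of arrays $(z,\varrho)$ whose labels have empirical law $\lambda$ and with $\sum_s\varrho(j,s)=0$ for $j\notin K'$. A triple $(r,z,\sigma)$ of edge type $\lambda$ that satisfies the linear constraints yields an element of $\mathcal{L}\times\mathcal{R}$. For a given element, $\sigma$ must match half-edges with equal labels, which can be done in $\prod_\omega(nd\lambda(\omega))!$ ways. By (E6), the expected number of pairs $(r,z)$ of edge type $\lambda$ satisfying the constraints is at most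
\begin{equation}\label{eq:pairmoment}
|\mathcal{L}|\,|\mathcal{R}|\,\frac{\prod_\omega(nd\lambda(\omega))!}{(nd)!}\le|\mathcal{L}|\,|\mathcal{R}|\,(nd+1)^{p^2}e^{-ndH(\lambda)} .
\end{equation}

\subsection*{Counting the two sides}
Suppose $\mathcal{L}\ne\emptyset$ and apply Lemma~\ref{lem:blocks} with $\Omega=\mathbb{F}_p^{d+1}$ and the blocks $(r_i,\zeta(i,1),\dots,\zeta(i,d))$. Write $\bar L=(\bar R,Z_1,\dots,Z_d)$. By invariance of $\mathcal{L}$ under permutations of the half-edges of a row, all pairs $(\bar R,Z_s)$ have the same law $\lambda'$, and $\sum_sZ_s=0$. The constraint removes one variable, and (E2) gives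
\[
H(\bar L)=H(\bar R,Z_1,\dots,Z_{d-1})\le H(\bar R)+(d-1)H(Z_1\mid\bar R)=\Psi(\lambda'),
\]
where for a law $\lambda$ of a pair $(R,Z)$
\[
\Psi(\lambda):=H(R,Z)+(d-2)H(Z\mid R)=(d-1)H(\lambda)-(d-2)H(\lambda_R).
\]
The first form shows that $\Psi$ is nonnegative and, by (E3), concave. Taking expectations of the empirical law of the labels and separating the two blocks in $K$ gives $\lambda=(1-\frac2n)\lambda'+\frac2n\lambda''$ for some law $\lambda''$. Hence $(n-2)\Psi(\lambda')\le n\Psi(\lambda)$, and
\[
\log|\mathcal{L}|\le n\bigl[(d-1)H(\lambda)-(d-2)H(\lambda_R)\bigr]+2(d+1)\log p .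
\]
Exchanging rows with columns and $R$ with $Z$ gives the same bound for $\log|\mathcal{R}|$ with $\lambda_Z$ in place of $\lambda_R$.

\subsection*{The cost of correlation}
In \eqref{eq:pairmoment} the coefficient of $nH(\lambda)$ is now $2(d-1)-d=d-2$. So the entropies combine into the mutual information $I=H(\lambda_R)+H(\lambda_Z)-H(\lambda)$, and \eqref{eq:pairmoment} is at most
\[
\exp\bigl(p^2\log(nd+1)+4(d+1)\log p-n(d-2)I\bigr).
\]
For a product law the main term vanishes, as in the critical count of Section~\ref{sec:intro}; for $d=2$ it vanishes for every law. For $d\ge3$ correlation is penalized. By (E4), $I=D(\lambda\|\lambda_R\otimes\lambda_Z)$. Under $\lambda_R\otimes\lambda_Z$ the event $R+Z=\gamma$ has probability $\sum_\beta\lambda_R(\beta)\lambda_Z(\gamma-\beta)\le\alpha(\lambda_Z)<\tau$, and under $\lambda$ at least $2\tau$, by \eqref{eq:badtype}. Pinsker's inequality gives $I\ge2\tau^2$, so $n(d-2)I\ge2n^{3/5}$. Summing over $\lambda$ and over the at most $n^4$ pairs $K,K'$, and using Lemma~\ref{lem:simple} and \eqref{eq:params},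
\[
\mathbb{P}(\mathcal{B})\le n^4\exp\bigl(8d^2\log n+2p^2\log(nd+1)+4(d+1)\log p-2n^{3/5}\bigr)\le e^{-\sqrt n}.
\]
This proves Proposition~\ref{prop:pairs} and completes the proofs of Theorems~\ref{thm:modp} and~\ref{thm:main}. The term $p^2\log(nd+1)$ is the one that limits the size of $p$. \qed

\section{Sharpness: proof of Theorem~\ref{thm:sharp}}\label{sec:sharp}

\subsection{Degree two}
The cases $d=1$ and $d=n$ were settled in Section~\ref{sec:intro}, and Lemma~\ref{lem:complement} reduces $d=n-1$ and $d=n-2$ to $d=1$ and $d=2$. Let $d=2$, let $N_n=|\mathcal{M}_{n,2}|$, and let $N_n'$ be the number of elements all of whose cycles have odd size, that is, of nonsingular elements.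

On $\ell$ given rows and $\ell$ given columns there are $\ell!\,(\ell-1)!/2$ cycles of size $\ell\ge2$: start at a fixed row, order the columns and the remaining rows, and note that each cycle is traversed in two directions. Distributing rows and columns among the cycles, the number of matrices with $m_\ell$ cycles of size $\ell$, where $\sum_\ell\ell m_\ell=n$, is
\[
n!^2\prod_{\ell\ge2}\frac1{m_\ell!}\Bigl(\frac{\ell!\,(\ell-1)!/2}{\ell!^2}\Bigr)^{m_\ell}=n!^2\prod_{\ell\ge2}\frac1{m_\ell!}\Bigl(\frac1{2\ell}\Bigr)^{m_\ell}.
\]
Sum over all sequences $(m_\ell)$, or over those supported on odd $\ell$, and use $\sum_{\ell\ge1}x^\ell/\ell=-\log(1-x)$ and $\sum_{\ell\text{ odd}}x^\ell/\ell=\frac12\log\frac{1+x}{1-x}$: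
\[
\sum_n\frac{N_n}{n!^2}x^n=\exp\Bigl(\sum_{\ell\ge2}\frac{x^\ell}{2\ell}\Bigr)=\frac{e^{-x/2}}{(1-x)^{1/2}},\qquad
\sum_n\frac{N_n'}{n!^2}x^n=\exp\Bigl(\sum_{\ell\ge3\text{ odd}}\frac{x^\ell}{2\ell}\Bigr)=e^{-x/2}\Bigl(\frac{1+x}{1-x}\Bigr)^{1/4}.
\]
We use singularity analysis \cite[Ch.~VI]{FS} in the following form. Let $G$ be analytic on $\mathbb{C}\setminus((-\infty,-1]\cup[1,\infty))$, with $G(x)\sim a(1-x)^{-b}$ as $x\to1$, where $b>0$, and $G(x)=O(|1+x|^{-b'})$ as $x\to-1$, where $b'$ is real. Then the coefficient of $x^n$ in $G$ is $(a+o(1))n^{b-1}/\Gamma(b)+O(n^{b'-1})$. For the first series $a=e^{-1/2}$, $b=\frac12$, $b'=0$. For the second $a=2^{1/4}e^{-1/2}$, $b=\frac14$, $b'=-\frac14$, so the point $x=-1$ contributes only $O(n^{-5/4})$. Hence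
\[
\frac{N_n}{n!^2}\sim\frac{e^{-1/2}n^{-1/2}}{\Gamma(1/2)},\qquad\frac{N_n'}{n!^2}\sim\frac{2^{1/4}e^{-1/2}n^{-3/4}}{\Gamma(1/4)},
\]
and since $\Gamma(\frac12)=\sqrt\pi$ the ratio $N_n'/N_n$ is as stated. For $d\in\{2,n-2,n\}$ the probability of singularity thus tends to $1$; for $d\in\{1,n-1\}$ it is $0$; and Theorem~\ref{thm:main} covers the remaining degrees. This proves (a).

\subsection{Degree three}
We show that two rows of $A$ coincide with probability of order at least $1/n$. Lemma~\ref{lem:edges} gives only upper bounds: for large $n$, any $f\le12$ prescribed edges are present with probability at most $(6/n)^f$. For a lower bound on the probability of $Q\subset A$, where $Q=\{1,2\}\times\{1,2,3\}$, we transform a typical matrix into one that contains $Q$ and bound the number of preimages.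

Let $\mathcal{G}_0$ be the set of $A\in\mathcal{M}_{n,3}$ such that
\begin{enumerate}
\item[(1)] the neighborhoods of rows $1$ and $2$ are disjoint from each other and from $\{1,2,3\}$;
\item[(2)] the neighborhoods of columns $1,2,3$ are pairwise disjoint;
\item[(3)] $A_{ij}=0$ whenever row $i$ is a neighbor of one of the columns $1,2,3$ and column $j$ is a neighbor of row $1$ or row $2$.
\end{enumerate}
If (1) fails, then $(1,j),(2,j)$ are edges for some $j$, or $A$ has an edge in $Q$; the probability is at most $n(6/n)^2+6\cdot(6/n)$. If (2) fails, some row is adjacent to two of three given columns; the probability is at most $3n(6/n)^2$. If (1) holds and (3) fails, there are edges $(s,j),(i,j),(i,a)$ with $s\le2$ and $a\le3$; by (1), $j\notin\{1,2,3\}$ and $i\notin\{1,2\}$, so the three edges are distinct, and the probability is at most $6n^2(6/n)^3$. All three bounds are $O(1/n)$, so $\mathbb{P}(A\in\mathcal{G}_0)\ge\frac12$ for large $n$.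

Let $A\in\mathcal{G}_0$. Let $j_1<j_2<j_3$ and $j_1'<j_2'<j_3'$ be the neighbors of rows $1$ and $2$, and let $i_a<i_a'$ be the two smallest neighbors of column $a$. By (1) and (2), the columns $1,2,3,j_a,j_a'$ are nine distinct columns and the rows $1,2,i_a,i_a'$ are eight distinct rows. For each $a\in\{1,2,3\}$ make the change
\[
\begin{array}{c|ccc} & a & j_a & j_a'\\ \hline 1&0&1&0\\ 2&0&0&1\\ i_a&1&0&0\\ i_a'&1&0&0\end{array}
\qquad\longrightarrow\qquad
\begin{array}{c|ccc} & a & j_a & j_a'\\ \hline 1&1&0&0\\ 2&1&0&0\\ i_a&0&1&0\\ i_a'&0&0&1\end{array}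
\]
The zeros on the left hold by (1) in the first two rows and by (3) in the last two. The three changes involve disjoint sets of columns and preserve all row and column sums, so the result $A''$ lies in $\mathcal{M}_{n,3}$ and contains $Q$. From $A''$ and the ordered list of its six edges $(i_a,j_a),(i_a',j_a')$ one undoes the changes and recovers $A$. As $A''$ has $3n$ edges, $|\mathcal{G}_0|\le(3n)^6\,|\{A:Q\subset A\}|$, that is, $\mathbb{P}(Q\subset A)\ge\frac12(3n)^{-6}$.

Let $\mathcal{E}_{ab}$ be the event that rows $a$ and $b$ are equal. It is the disjoint union, over the $\binom n3$ triples $T$ of columns, of the events $\{a,b\}\times T\subset A$, each of which has the probability of $Q\subset A$ by symmetry. So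
\[
S_1:=\sum_{a<b}\mathbb{P}(\mathcal{E}_{ab})\ge\binom n2\binom n3\frac1{2(3n)^6}\ge\frac{c''}{n}
\]
for some $c''>0$. Let $S_2$ be the sum of $\mathbb{P}(\mathcal{E}_{ab}\cap\mathcal{E}_{a'b'})$ over unordered pairs of distinct pairs of rows. If the two pairs share a row, three rows are equal; choosing the rows and a triple of columns prescribes $9$ edges, for a total of $O(n^3\cdot n^3\cdot n^{-9})$. If they are disjoint, choosing four rows and two triples of columns prescribes $12$ distinct edges, for a total of $O(n^4\cdot n^6\cdot n^{-12})$. So $S_2=O(n^{-2})$. A matrix with two equal rows is singular, and the Bonferroni inequality $\mathbb{P}(\bigcup\mathcal{E}_{ab})\ge S_1-S_2$ gives $\mathbb{P}(A\text{ is singular})\ge c'/n$ for large $n$. This is incompatible with a bound $Cn^{-c}$ for $c>1$, and (b) is proved. \qed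

\begin{thebibliography}{9}

\bibitem{Cook}
N.~Cook, \emph{On the singularity of adjacency matrices for random regular digraphs}, PTRF, 2017.

\bibitem{CT}
Cover and Thomas (reference for the method of types).

\bibitem{FS}
Flajolet and Sedgewick, \emph{Analytic Combinatorics}, Ch.~VI.

\bibitem{Slides}
\emph{Random Regular Digraphs: Singularity And Spectrum},
\texttt{http://web.stanford.edu/\textasciitilde{}nickcook/rrd-slides1.pdf}.

\end{thebibliography}
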